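\title{Complete arcs sharing $\frac12(q+3)$ points with a conic in $\mathrm{PG}(2,q)$, $q\equiv 2\pmod 3$}

\begin{abstract}
For an odd prime power $q\equiv2\pmod 3$, $q\ge 11$, we consider a family of
$2^{(q-5)/6}$ arcs of size $\frac12(q+7)$ in $\mathrm{PG}(2,q)$, each consisting of
$\frac12(q+3)$ points of a conic and two points $P,Q$ off the conic. We prove the
conjecture that at least one arc of the family is complete. A point $R$ that extends
one of the arcs acts on the conic as a third involution next to $P$ and $Q$. Parity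
arguments show that there are few such points, Dickson's list of subgroups of
$\mathrm{PSL}(2,q^2)$ shows that each of them extends few arcs of the family, and a
count finishes the proof except for $q=17,29,41,53$, which we treat by hand. The
proportion of complete arcs in the family tends to $1$ exponentially fast. We also
show that for large $q$ outside an explicit class of prime powers all arcs of the
family are complete, while for $q=17$ exactly half of them are.
\end{abstract}

\section{Introduction}\label{sec:intro}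

A \emph{$k$-arc} in the projective plane $\mathrm{PG}(2,q)$ over $\mathbb{F}_q$ is a
set of $k$ points no three of which are collinear. A \emph{bisecant} of an arc is a
line through two of its points. An arc is \emph{complete} if it is contained in no
larger arc, that is, if every point outside it lies on a bisecant.

Let $q$ be odd and let $\mathcal{C}$ be an irreducible conic, an arc of $q+1$ points.
How many points of $\mathcal{C}$ can an arc keep if it also contains a point $X$ off
$\mathcal{C}$? The lines through $X$ match the points of $\mathcal{C}$ in pairs, except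
for the points of contact of the tangents through $X$, of which there are two ($X$ is
\emph{external}) or none ($X$ is \emph{internal}). The arc contains at most one point
of each pair, hence at most $\frac12(q-1)+2=\frac12(q+3)$ points of $\mathcal{C}$ if
$X$ is external and at most $\frac12(q+1)$ if $X$ is internal. The following
construction reaches the bound $\frac12(q+3)$ with two points off the conic.

\medskip\noindent\textbf{Construction C.} Let $q\equiv2\pmod3$ be a power of an odd
prime, $q\ge11$. Put
\[
A_i=\bigl(\tfrac12(i^2+1),\,i,\,1\bigr)\quad(i\in\mathbb{F}_q),\qquad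
T=(1,0,0),\qquad P=(0,1,0),\qquad Q=(-1,-1,1).
\]
The conic $\mathcal{C}$ with equation $x_1^2+x_2^2=2x_0x_2$ consists of $T$ and the
points $A_i$. The map $\rho\colon i\mapsto\frac{i-3}{1+i}$ has order $3$, with
$\rho^2\colon i\mapsto\frac{i+3}{1-i}$. For $i\neq\pm1$ let
$C_i=\{A_i,A_{\rho(i)},A_{\rho^2(i)}\}$; for instance $C_0=\{A_0,A_{-3},A_3\}$. The
$q-5$ points of $\mathcal{C}\setminus(C_0\cup\{T,A_1,A_{-1}\})$ fall into
$\frac16(q-5)$ pairs $\{C_i,C_{-i}\}$ of opposite $3$-cycles. Choose one $3$-cycle from
each pair, let $K_1$ be the union of the chosen cycles, and put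
\[
K=K_1\cup\{P,Q,T,A_0,A_1,A_{-3}\}.
\]
Each of the $2^{(q-5)/6}$ choices of $K_1$ is a \emph{variant} of the construction.
\medskip

It is known that every variant is a $\frac12(q+7)$-arc (we reprove this in
Section~\ref{sec:setup}) and, by a computer check, that for $q\le3701$ some variant is
complete. The conjecture posed in \cite{caps} is that \emph{for every such $q$ at
least one variant is complete}.

A count suggests that this is true. A point $R$ extending $K$ will turn out to lie
off $\mathcal{C}$, so the bound above applies to $R$ with equality: $R$ is external,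
both points of contact lie in $K$, and each secant through $R$ carries exactly one
point of $K$. So membership in $K$ can be propagated from one point of the conic to
another along the lines through $P$, $Q$ and $R$. If this propagation reaches the
whole conic, then $R$ extends at most one variant. There are fewer than $q^2+q+1$
points $R$ but exponentially many variants. Two difficulties remain: the propagation
need not reach the whole conic, and for small $q$ the crude count is useless.

To state the results, let $e$ be the largest odd divisor of $q+1$; note $3\mid e$. Let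
$\nu(q)=0$ unless $q=q_0^h$ with $h\ge3$ odd and $q_0\equiv11\pmod{12}$; in that case
let $\nu(q)$ be the maximum of $\frac{q-q_0}{q_0^3-q_0}$ over all such $q_0$.

\begin{theorem}\label{thm:main}
For every odd prime power $q\equiv2\pmod3$, $q\ge11$, some variant of Construction~C
is complete. Moreover:
\begin{itemize}
\item[(a)] at most $(e-1)^2\,2^{\nu(q)}$ of the $2^{(q-5)/6}$ variants are incomplete,
so the proportion of complete variants tends to $1$ exponentially fast;
\item[(b)] if $q+1=3\cdot2^k$ (for example $q=11,23,47$), all variants are complete.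
\end{itemize}
\end{theorem}

The proof does not rely on the computer check. The second theorem is not needed for
the conjecture; it describes how far ``some variant'' is from ``every variant''.

\begin{theorem}\label{thm:compl}
\begin{itemize}
\item[(a)] There is an absolute constant $q_*$ such that for $q>q_*$ all variants are
complete, except possibly if $q=q_0^h$ with $h\ge3$ odd, $q_0\equiv11\pmod{12}$ and
$q_0\le q_*$.
\item[(b)] If $q_0\equiv11\pmod{12}$ and some variant over $\mathbb{F}_{q_0}$ is
incomplete, then for every odd $h$ some variant over $\mathbb{F}_{q_0^h}$ is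
incomplete.
\item[(c)] For $q=17$ exactly $2$ of the $4$ variants are incomplete. So ``at least
one variant'' cannot be replaced by ``every variant''.
\end{itemize}
\end{theorem}

Sections~\ref{sec:setup} and~\ref{sec:bad} translate the problem into one about sign
functions on the projective line. Section~\ref{sec:few} bounds the number of points
that extend some variant, Section~\ref{sec:group} bounds the number of variants that
one point extends, and Section~\ref{sec:count} multiplies the bounds. This leaves
$q=17,29,41,53$, the subject of Section~\ref{sec:four}. Theorem~\ref{thm:compl} is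
proved in Section~\ref{sec:compl}. Beyond elementary facts we use two results from the
literature: Dickson's list of subgroups of $\mathrm{PSL}(2,p^f)$ and, only for
Theorem~\ref{thm:compl}(a), the product theorem for $\mathrm{PSL}(2,q)$.

\section{Points as involutions, variants as sign functions}\label{sec:setup}

Throughout, $q\equiv2\pmod3$ is a power of an odd prime $p$; thus $p\ge5$. The element
$-3$ is a nonsquare in $\mathbb{F}_q$, since otherwise $\frac12(-1\pm\sqrt{-3})$ would
be primitive cube roots of unity in $\mathbb{F}_q$, while $3\nmid q-1$. Put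
$V=\mathbb{F}_q\cup\{\infty\}=\mathrm{PG}(1,q)$ and $A_\infty=T$, and identify
$\mathcal{C}$ with $V$ through $i\mapsto A_i$. The line through points $X,Y$ is written
$\overline{XY}$; the symbol $XY$ is reserved for products.

\subsection*{The group $\mathrm{PGL}(2,q)$}
A matrix $\left(\begin{smallmatrix}\alpha&\beta\\ \gamma&\delta\end{smallmatrix}\right)$
acts on $V$ by $i\mapsto\frac{\alpha i+\beta}{\gamma i+\delta}$. We recall the standard
facts that we need; they hold for every power $q\ge5$ of an odd prime $p$. Let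
$1\ne g\in\mathrm{PGL}(2,q)$ be represented by $M$, with eigenvalues
$\lambda,\mu\in\mathbb{F}_{q^2}$ and discriminant
$D=(\operatorname{tr}M)^2-4\det M=(\lambda-\mu)^2$.
\begin{itemize}
\item[(F1)] Fixed points of $g$ on $V$ are eigenlines of $M$ over $\mathbb{F}_q$. So
$g$ has two, one or no fixed points according as $D$ is a nonzero square, zero or a
nonsquare. In the last case $g$ is called \emph{elliptic}.
\item[(F2)] If $D=0$, then $g$ has order $p$. If $D\neq0$, the order of $g$ is the
order of $\zeta=\lambda/\mu$, which is prime to $p$, and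
$(\operatorname{tr}M)^2/\det M=2+\zeta+\zeta^{-1}$. In particular $g$ is an involution
iff $\operatorname{tr}M=0$, and for $p\neq3$ it has order $3$ iff
$(\operatorname{tr}M)^2/\det M=1$. If $g$ has two fixed points, its order divides
$q-1$; if $g$ is moreover an involution, it is conjugate to $\mathrm{diag}(1,-1)$.
\item[(F3)] If $g$ is elliptic, then $\mu=\lambda^q$, so $\zeta^{q+1}=1$ and the order
of $g$ divides $q+1$. A power of $M$ is scalar or has the same two eigenlines as $M$,
which are not defined over $\mathbb{F}_q$. So every nontrivial power of $g$ is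
elliptic, and all cycles of $g$ on $V$ have length equal to the order of $g$.
Moreover $\mathbb{F}_q[M]\cong\mathbb{F}_{q^2}$, so $g$ lies in a cyclic subgroup
$\mathbb{F}_q[M]^*/\mathbb{F}_q^*$ of order $q+1$.
\item[(F4)] The stabilizer of $\infty$ is $\{i\mapsto ci+d\}$, of order $q(q-1)$. Its
elements of order $p$ are the translations; with the identity they form a normal
$p$-subgroup with cyclic quotient. The same holds for every point stabilizer.
\item[(F5)] $|\mathrm{PGL}(2,q)|=q^3-q$. The subgroup $\mathrm{PSL}(2,q)$ is the image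
of the matrices with square determinant. It is a nonabelian simple group, transitive
on $V$, and the only subgroup of index $2$ in $\mathrm{PGL}(2,q)$. The Sylow
$p$-subgroups of either group are the $q+1$ translation groups of the points
$v\in V$, and the normalizer of such a subgroup is the stabilizer of $v$.
\end{itemize}

\subsection*{The involution of a point}
For $i,j\in\mathbb{F}_q$ the line $2x_0=(i+j)x_1+(1-ij)x_2$ passes through $A_i$ and
$A_j$, and is the tangent at $A_i$ if $i=j$. The line through $T$ and $A_j$ is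
$x_1=jx_2$, and the tangent at $T$ is $x_2=0$. A point $R=(r_0,r_1,r_2)$ lies on the
first line iff $j(r_2i-r_1)=r_1i+r_2-2r_0$. Hence for $R\notin\mathcal{C}$ the second
intersection of $\overline{RA_i}$ with $\mathcal{C}$ is $A_{R(i)}$, where $i\mapsto
R(i)$ is given on all of $V$ by the matrix
\[
M_R=\begin{pmatrix} r_1& r_2-2r_0\\ r_2&-r_1\end{pmatrix},\qquad
\det M_R=2r_0r_2-r_1^2-r_2^2 .
\]
The map $R\mapsto M_R$ is a linear bijection onto the traceless $2\times2$ matrices,
and $\det M_R=0$ iff $R\in\mathcal{C}$. So the points off $\mathcal{C}$ are the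
involutions of $\mathrm{PGL}(2,q)$, and we use the same letter for both. By (F1), $R$
is external (two fixed points) if $-\det M_R$ is a nonzero square and internal (no
fixed point) otherwise. For distinct $X,Y\notin\mathcal{C}$,
\begin{equation}\label{eq:miss}
\overline{XY}\text{ misses }\mathcal{C}\iff XY\text{ is elliptic},
\end{equation}
because $XYi=i$ means $Xi=Yi$, and this holds iff $X$, $Y$, $A_i$ are collinear.

The points $P$ and $Q$ act by
\[
P\colon i\mapsto -i,\quad \mathrm{Fix}\,P=\{0,\infty\};\qquad
Q\colon i\mapsto\frac{3-i}{1+i},\quad \mathrm{Fix}\,Q=\{1,-3\},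
\]
and $PQ=\rho$. A fixed point of $\rho$ would satisfy $i^2=-3$, so $\rho$ is elliptic,
and it has order $3$ by (F2). Hence $\langle P,Q\rangle\cong S_3$. Its third involution
is $S=PQP\colon i\mapsto\frac{i+3}{i-1}$, with $\mathrm{Fix}\,S=\{-1,3\}$. Call the six
points $\infty,0,\pm1,\pm3$ \emph{special} and the others \emph{regular}. The special
points form two orbits $\{\infty,1,-1\}$ and $\{0,-3,3\}$ of $\langle P,Q\rangle$.
Regular points have trivial stabilizer, so their orbits have six points and split as
$C_i\cup C_{-i}$, each of $P,Q,S$ interchanging the two $\rho$-cycles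
(Figure~\ref{fig:orbits}).

\begin{figure}[htbp]
\centering
\begin{tikzpicture}[every node/.style={inner sep=3pt}]
\node[draw] (a) at (0,0.8) {$\infty$}; \node (b) at (1.5,0.8) {$-1$};
\node[draw] (c) at (3,0.8) {$1$};
\node[draw] (d) at (0,-0.8) {$0$}; \node (e) at (1.5,-0.8) {$3$};
\node[draw] (f) at (3,-0.8) {$-3$};
\draw[dashed] (a)--(b) (d)--(e); \draw (b)--(c) (e)--(f);
\draw (a) to[out=150,in=210,looseness=6] (a);
\draw (d) to[out=150,in=210,looseness=6] (d);
\draw[dashed] (c) to[out=30,in=-30,looseness=6] (c);
\draw[dashed] (f) to[out=30,in=-30,looseness=6] (f);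
\begin{scope}[shift={(6.8,0)}]
\node[draw] (g) at (120:1.4) {$i$}; \node (h) at (60:1.4) {$-i$};
\node[draw] (k) at (0:1.4) {$\rho^2i$}; \node (l) at (-60:1.4) {$-\rho^2i$};
\node[draw] (m) at (-120:1.4) {$\rho i$}; \node (n) at (180:1.4) {$-\rho i$};
\draw (g)--(h) (k)--(l) (m)--(n); \draw[dashed] (h)--(k) (l)--(m) (n)--(g);
\end{scope}
\end{tikzpicture}
\caption{The orbits of $\langle P,Q\rangle$ on the points of the conic: solid edges
join $i$ to $Pi$, dashed edges join $i$ to $Qi$, loops mark fixed points. Boxed points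
belong to the arc $K$. On the two special orbits (left) the loops force the choice; on
each hexagon (right) either class of alternate vertices may be chosen.}
\label{fig:orbits}
\end{figure}

\subsection*{Sign functions}
For a variant $K$ let $I=\{i\in V: A_i\in K\}$, so that
$|I|=\frac{q-5}2+4=\frac{q+3}2$, and let $f=f_K\colon V\to\{\pm1\}$ be $+1$ on $I$ and
$-1$ elsewhere.

\begin{definition}
Let $X$ be an involution. A function $f\colon V\to\{\pm1\}$ is \emph{$X$-alternating}
if $f(Xi)=-f(i)$ whenever $Xi\ne i$, and $f(i)=+1$ whenever $Xi=i$.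
\end{definition}

Geometrically, the set $\{f=+1\}$ contains the points of contact of the tangents
through $X$ and exactly one point of each secant through $X$. For external $X$ this is
the case of equality in the bound $\frac12(q+3)$ of the introduction.

\begin{lemma}\label{lem:variants}
The map $K\mapsto f_K$ is a bijection from the variants onto the functions that are
both $P$-alternating and $Q$-alternating. Every variant is an arc.
\end{lemma}

\begin{proof}
Let $K$ be a variant. If $i$ is regular, then $Pi,Qi\in C_{-i}$, and exactly one of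
$C_i,C_{-i}$ is chosen. On the special points, $\infty,0,1,-3\in I$ and $-1,3\notin I$,
while $P$ fixes $\infty,0$ and swaps $1\leftrightarrow-1$, $3\leftrightarrow-3$, and
$Q$ fixes $1,-3$ and swaps $\infty\leftrightarrow-1$, $0\leftrightarrow3$. So $f_K$ is
$P$- and $Q$-alternating. Conversely, let $f$ be $P$- and $Q$-alternating. Then $f=+1$
on $\infty,0,1,-3$, hence $f(-1)=f(3)=-1$; and for regular $i$ we have
$f(\rho i)=f(PQi)=f(i)$ and $f(-i)=-f(i)$. So $f$ selects one cycle from each pair.

No three points of $\mathcal{C}$ are collinear; no line through $P$ or $Q$ contains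
two points of $K\cap\mathcal{C}$; and $\overline{PQ}$ misses $\mathcal{C}$ by
\eqref{eq:miss}. So $K$ is an arc.
\end{proof}

From now on a \emph{variant} also means a function that is $P$- and $Q$-alternating.

\begin{remark}
The last step shows the role of $q\equiv2\pmod3$. If $q\equiv1\pmod 3$, the line
$\overline{PQ}$ meets $\mathcal{C}$ in the points $A_{i}$, $A_{-i}$ with $i^2=-3$, and a
$P$-alternating $f$ selects one of them, which is collinear with $P$ and $Q$.
\end{remark}

\section{Bad points}\label{sec:bad}

\begin{definition}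
A point $R$ is \emph{bad} for a variant $f$ if $R$ is external, $R\notin\overline{PQ}$,
the lines $\overline{PR}$ and $\overline{QR}$ miss $\mathcal{C}$, and $f$ is
$R$-alternating.
\end{definition}

\begin{lemma}\label{lem:criterion}
A variant $K$ is incomplete iff some point is bad for $f_K$.
\end{lemma}

\begin{proof}
Let $R\notin K$ lie on no bisecant of $K$. If $R=A_j$ with $j\notin I$, then $Pj\ne j$
and $Pj\in I$, so $R$ lies on the bisecant through $P$ and $A_{Pj}$. Hence
$R\notin\mathcal{C}$. Also $R\notin\overline{PQ}$. Every line through $P$ or $Q$ that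
meets $\mathcal{C}$ contains a point of $K\cap\mathcal{C}$, so it is a bisecant; hence
$\overline{PR}$ and $\overline{QR}$ miss $\mathcal{C}$. Finally $I$ contains at most
one point of each $2$-cycle of $R$. If $R$ were internal, this would give
$|I|\le\frac{q+1}2$. So $R$ is external, $|I|\le\frac{q-1}2+2=\frac{q+3}2$, and equality
forces $f_K$ to be $R$-alternating.

Conversely, a bad point $R$ lies off $\mathcal{C}$ and off $\overline{PQ}$, so
$R\notin K$. It lies on no line joining two points of $K\cap\mathcal{C}$, because $R$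
swaps no two points of $I$, and on no line joining $P$ or $Q$ to a point of
$\mathcal{C}$. So $K\cup\{R\}$ is an arc.
\end{proof}

The following example shows that bad points exist and how one bad point pins down the
variant.

\begin{example}\label{ex:17}
Let $q=17$. Here $C_2=\{2,-6,-5\}$ and $C_4=\{4,7,-8\}$, and there are four variants.
Let $R=(-2,8,1)$, that is, $R\colon i\mapsto\frac{8i+5}{i-8}$. The cycles of $R$ and of
$Q=P\rho$ on $V$ are
\[
\begin{array}{ll}
R\colon&(7)\,(-8)\,(\infty,8)\,(0,-7)\,(1,3)\,(-3,-6)\,(4,-5)\,(-2,-4)\,(6,-1)\,(5,2),\\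
Q\colon&(1)\,(-3)\,(\infty,-1)\,(0,3)\,(2,6)\,(-6,5)\,(-5,-2)\,(4,-7)\,(7,8)\,(-8,-4).
\end{array}
\]
So $R$ is external. It shares no cycle with $Q$ and none with $P$, so $\overline{PR}$
and $\overline{QR}$ miss $\mathcal{C}$; and $R$ is not on the line $\overline{PQ}$,
whose equation is $x_0+x_2=0$. Suppose that a variant $f$ is $R$-alternating. The fixed
point $7$ gives $f(7)=+1$, so $C_4$ is chosen. The cycle $(-3,-6)$ gives
$f(-6)=-f(-3)=-1$, so $C_{-2}=\{-2,6,5\}$ is chosen. Thus
$I=\{\infty,0,1,-3,4,7,-8,-2,6,5\}$ is the only candidate. It contains both fixed points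
of $R$ and, of each $2$-cycle as written above, the first entry and not the second. So
$R$ is bad for exactly one of the four variants.
\end{example}

\section{There are few bad points}\label{sec:few}

In this section $R$ is bad for a variant $f$. By \eqref{eq:miss}, $PQ$, $PR$ and $QR$
are elliptic.

\subsection*{Walks}
A word $w=X_\ell\cdots X_1$ in the letters $P,Q,R$ and a starting point $i\in V$ define
the walk $i,\ X_1i,\ X_2X_1i,\ \dots,\ wi$. A step is a \emph{loop} if it fixes the
current point. Every other step changes the sign of $f$, so for a walk with $l$ loops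
\begin{equation}\label{eq:walk}
f(wi)=(-1)^{\ell-l}f(i).
\end{equation}
For each position $t$ of the word, step $t$ is a loop for exactly two starting points,
because $i\mapsto X_{t-1}\cdots X_1i$ is a bijection and $X_t$ has two fixed points.
All constraints below come from walks whose end value is known in a second way.

\begin{example}
Let $q=11$ and $X=(3,-3,2)$, that is, $X\colon i\mapsto\frac{-3i-4}{2i+3}$. Applying
$X,P,X,P,X$ in turn gives the walk $\infty\to4\to-4\to5\to-5\to0$. It joins the two
fixed points of $P$ in five steps without a loop. A function that is $P$- and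
$X$-alternating would satisfy $f(0)=-f(\infty)$ and $f(0)=f(\infty)=+1$. The reason is
that the walk is a whole cycle of $PX$ and has even length $6$.
\end{example}

\begin{lemma}\label{lem:odd}
$PR$ and $QR$ have odd order.
\end{lemma}

\begin{proof}
Suppose that $\omega=PR$ has order $2n$. Start at $v_0=i\in\mathrm{Fix}\,P$ and apply
$R,P,R,\dots$ alternately. Since $R=P\omega$ and $P\omega P=\omega^{-1}$,
\[
v_{2k}=\omega^ki,\qquad v_{2k+1}=R\omega^ki=P\omega^{k+1}i=\omega^{-(k+1)}i .
\]
The exponents $0,-1,1,-2,\dots,n-1,-n$ are distinct modulo $2n$, so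
$v_0,\dots,v_{2n-1}$ are distinct by (F3), and the first $2n-1$ steps contain no loop.
Hence $f(v_{2n-1})=-f(i)=-1$. But $v_{2n-1}=\omega^{-n}i=\omega^ni$ satisfies
$P\omega^ni=\omega^{-n}Pi=\omega^ni$, so $f(v_{2n-1})=+1$. The argument uses only that
$f$ is $P$- and $R$-alternating and that $PR$ is elliptic, so it applies to $Q$ in
place of $P$.
\end{proof}

\subsection*{Trace coordinates}
By (F2) the orders of $PR$ and $QR$ are read off from traces, so we use the traces as
coordinates for $R$. An external point is represented by a traceless matrix of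
determinant $-1$, unique up to sign; such a matrix has square $I$ and is called
\emph{normalized}. From now on $P,Q,R$ also denote the normalized matrices
\[
P=\begin{pmatrix}1&0\\0&-1\end{pmatrix},\quad
Q=\frac12\begin{pmatrix}1&-3\\-1&-1\end{pmatrix},\quad
R=[x,y,u]:=\begin{pmatrix}x&y\\u&-x\end{pmatrix},\quad x^2+uy=1 .
\]
Multiplying out,
\[
PQ=\frac12\begin{pmatrix}1&-3\\1&1\end{pmatrix},\quad
S=PQP=\frac12\begin{pmatrix}1&3\\1&-1\end{pmatrix}=P-Q,\quad
PQR=\frac12\begin{pmatrix}x-3u&y+3x\\x+u&y-x\end{pmatrix}.
\]
The \emph{trace pair} of a normalized matrix $R$ is $(a,b)$, where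
\[
a=\operatorname{tr}(PR)=2x,\qquad b=\operatorname{tr}(QR)=\tfrac12(2x-3u-y),
\qquad\text{and we put}\qquad E=3+ab-a^2-b^2 .
\]

\begin{lemma}\label{lem:trace}
Let $R=[x,y,u]$ be any normalized matrix, with trace pair $(a,b)$.
\begin{itemize}
\item[(i)] $\operatorname{tr}(PQR)=\frac12(y-3u)=\frac12(a-2b-6u)$,
$\operatorname{tr}(PQR)^2=-E$, and $\det(PQR)=-1$.
\item[(ii)] $R$ is determined by $(a,b)$ and $\operatorname{tr}(PQR)$. In particular at
most two normalized matrices have a given trace pair.
\item[(iii)] $R\in\overline{PQ}$ iff $E=0$.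
\item[(iv)] $\operatorname{tr}(SR)=a-b$, and $a=b$ iff $R(-1)=3$.
\end{itemize}
\end{lemma}

\begin{proof}
We have $x=a/2$ and $y=a-2b-3u$. This gives the first formula in (i) and the first
claim in (ii). The equation $x^2+uy=1$ becomes $3u^2-(a-2b)u+1-\frac{a^2}4=0$;
multiplying by $12$ and completing the square,
\[
(6u-(a-2b))^2=(a-2b)^2+3a^2-12=-4E .
\]
This completes (i), and (ii) follows. For (iii), the nonzero linear form $y-3u$ on
traceless matrices vanishes at $P$ and $Q$, so its kernel is the line $\overline{PQ}$.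
For (iv), $\operatorname{tr}(SR)=\operatorname{tr}((P-Q)R)=a-b=\frac12(2x+3u+y)$, and
$R$ sends the vector $(-1,1)$ to $(y-x,-u-x)$, which is proportional to $(3,1)$ iff
$2x+3u+y=0$.
\end{proof}

Let $\Theta_e=\{\pm(\lambda+\lambda^{-1}):\lambda\in\mathbb{F}_{q^2},\
\lambda^e=1\ne\lambda\}$. Since $\lambda$ and $\lambda^{-1}$ give the same values,
$|\Theta_e|\le e-1$.

\begin{lemma}\label{lem:constraints}
Let $R$ be bad for a variant $f$. Then $E\neq0$, and:
\begin{itemize}
\item[(i)] $a,b\in\Theta_e$, and $a^2-4$, $b^2-4$ are nonsquares;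
\item[(ii)] $PQR$ is elliptic, and $4-E$ is a nonsquare;
\item[(iii)] $a\ne b$;
\item[(iv)] if $PQR$ has odd order $k$, then $(q+1)/k\le6$.
\end{itemize}
\end{lemma}

\begin{proof}
We have $E\neq0$ by Lemma~\ref{lem:trace}(iii).

(i) The matrix $PR$ has determinant $1$ and is elliptic, so $a^2-4$ is a nonsquare. Its
eigenvalues are $\lambda^{\pm1}$, where $\lambda^2$ has order $n>1$; here $n$ is odd by
Lemma~\ref{lem:odd} and divides $q+1$ by (F3), so $n\mid e$. From $\lambda^n=\pm1$ and
$n$ odd, one of $\pm\lambda$ is an $n$-th root of unity, and it is not $1$ because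
$\lambda^2\neq1$. So $a\in\Theta_e$. The same argument applies to $QR$ and $b$.

(ii) Suppose $PQRi=i$ and follow the walk $i,Ri,QRi,PQRi$. A loop at the first step
gives $PQi=i$, at the second step $PRi=i$, at the third step $QRi=PQRi=i$. All three
are impossible, so \eqref{eq:walk} gives $f(i)=-f(i)$, which is absurd. The
discriminant of $PQR$ is $4-E$ by Lemma~\ref{lem:trace}(i).

(iii) If $a=b$, then $R(-1)=3$, so $f(3)=-f(-1)$; but $f(3)=f(-1)=-1$.

(iv) By (ii) and (F3), $PQR$ has $(q+1)/k$ cycles of length $k$. Going once around a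
cycle is a closed walk with $3k$ steps. If it meets $l$ loops, \eqref{eq:walk} gives
$(-1)^{3k-l}=1$, so $l$ is odd and $l\ge1$. The word $PQR$ has three positions, each a
loop for two starting points, so the numbers $l$ add up to $6$ over all cycles.
\end{proof}

\begin{corollary}\label{cor:few}
At most $(e-1)^2$ points are bad for some variant. If $e=3$ there is none.
\end{corollary}

\begin{proof}
At most $2(e-1)^2$ normalized matrices have their trace pair in
$\Theta_e\times\Theta_e$, and a bad point accounts for two of them, $R$ and $-R$. If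
$e=3$, then $\Theta_e=\{\pm1\}$; now $a=b$ is excluded by
Lemma~\ref{lem:constraints}(iii), and $a=-b$ gives $E=3-1-1-1=0$.
\end{proof}

\section{A bad point spoils few variants}\label{sec:group}

Let $R$ be bad for some variant and let $G=\langle P,Q,R\rangle\le\mathrm{PGL}(2,q)$.
Call a $G$-orbit on $V$ \emph{loop-free} if it contains no fixed point of $P$, $Q$ or
$R$, and let $o(R)$ be the number of loop-free orbits.

\begin{lemma}\label{lem:orbits}
\begin{itemize}
\item[(i)] $R$ is bad for at most $2^{o(R)}$ variants.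
\item[(ii)] If $o(R)>0$, there is a homomorphism $\epsilon\colon G\to\{\pm1\}$ with
$\epsilon(P)=\epsilon(Q)=\epsilon(R)=-1$; in particular $G$ is not perfect.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Any two points of an orbit are joined by a walk, so by \eqref{eq:walk} the
restriction of $f$ to an orbit is determined by one value. That value is forced to be
$+1$ at a fixed point of $P$, $Q$ or $R$, and there are two choices otherwise.
(ii) Let $w$ be a word of length $\ell$ representing $1$. A walk starting in a
loop-free orbit has no loops, so $f(i)=(-1)^\ell f(i)$ and $\ell$ is even. Hence the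
parity of the length of a word depends only on the element it represents.
\end{proof}

So we must find the orbits of $G$. A small group $G$ would have about $q/|G|$ loop-free
orbits and could spoil exponentially many variants; the constraints of
Section~\ref{sec:few} are what excludes this. Every element of $\mathbb{F}_q$ is a
square in $\mathbb{F}_{q^2}$, so $G\le\mathrm{PGL}(2,q)<\mathrm{PSL}(2,q^2)$, and
Dickson's list applies.

\begin{theorem}[Dickson; see {\cite[Hauptsatz II.8.27]{huppert}}]\label{thm:dickson}
Every subgroup of $\mathrm{PSL}(2,p^f)$ is cyclic; or dihedral; or a nontrivial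
elementary abelian $p$-group, possibly extended by a cyclic group normalizing it; or
isomorphic to $A_4$, $S_4$, $A_5$, or to $\mathrm{PSL}(2,p^s)$ or $\mathrm{PGL}(2,p^s)$
with $s\mid f$.
\end{theorem}

\begin{proposition}\label{prop:group}
Let $R$ be bad for some variant. Then one of the following holds.
\begin{itemize}
\item[(A)] $q\equiv1\pmod4$, $G=\mathrm{PSL}(2,q)$ and $o(R)=0$.
\item[(B)] $q\equiv3\pmod4$, $q=q_0^h$ with $h$ odd and $q_0\equiv11\pmod{12}$, there is
an isomorphism $\varphi\colon G\to\mathrm{PGL}(2,q_0)$ with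
$\varphi(P),\varphi(Q),\varphi(R)\notin\mathrm{PSL}(2,q_0)$, and
$o(R)=\frac{q-q_0}{q_0^3-q_0}$. There is an orbit $\Pi$ of size $q_0+1$, on which $G$
acts as $\mathrm{PGL}(2,q_0)$ does on $\mathrm{PG}(1,q_0)$, which contains all fixed
points of $P,Q,R$; and $G$ acts regularly on every other orbit.
\end{itemize}
In both cases $o(R)\le\nu(q)$.
\end{proposition}

\begin{proof}
We go through the list. Since $G\supseteq\langle P,Q\rangle\cong S_3$, the group $G$ is
neither cyclic nor $A_4$, which has no subgroup of order $6$.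

\emph{$G$ has a normal elementary abelian $p$-subgroup $U\neq1$.} Each nontrivial
element of $U$ fixes exactly one point of $V$, by (F2) and (F3), and commuting elements
preserve each other's fixed point. So $U$ fixes a unique point, which is then fixed by
$G$. But $\rho$ has no fixed point.

\emph{$G$ is dihedral}, with a cyclic subgroup $\Gamma$ of index $2$ whose complement
consists of involutions inverting $\Gamma$. Then $\rho\in\Gamma$, as $\rho$ has order
$3$. If $R\notin\Gamma$, then $\rho R\notin\Gamma$ is an involution, so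
$\operatorname{tr}(PQR)=0$ and $E=0$. If $R\in\Gamma$, then $R$ is central and $PR$ has
order $2$, against Lemma~\ref{lem:odd}.

\emph{$G\cong S_4$.} By Lemma~\ref{lem:odd}, $PQ,PR,QR$ all have order $3$. Two
involutions of $S_4$ have a product of order $3$ only if they are distinct
transpositions with a common letter: a product involving one double transposition and
one transposition is an odd permutation, and products of two double transpositions or
of disjoint transpositions have order at most $2$. Label so that $P=(01)$, $Q=(02)$;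
then $S=(12)$ and $R\in\{(12),(03)\}$. We have $R\ne S$ because $S=P-Q$ lies on
$\overline{PQ}$. If $R=(03)$, then $SR$ is an involution, so
$a-b=\operatorname{tr}(SR)=0$, against Lemma~\ref{lem:constraints}(iii).

\emph{$G\cong A_5$ and $p\ge7$.} (For $p=5$, $A_5\cong\mathrm{PSL}(2,5)$ falls under the
next case.) As $A_5$ is perfect, every orbit contains a fixed point of $P$, $Q$ or $R$.
Point stabilizers in $G$ have order prime to $p$, so they are cyclic by (F4), and a
cyclic subgroup of $A_5$ containing an involution has order $2$. Hence every point of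
$V$ is fixed by exactly one involution of $G$. The $15$ involutions are conjugate to
$P$ and have two fixed points each, so $|V|=30$ and $q=29$. The elliptic element $PQR$
is not an involution, since $E\neq0$, so it has order $3$ or $5$, and
Lemma~\ref{lem:constraints}(iv) leaves order $5$. For $\zeta$ of order $5$,
$\theta=\zeta+\zeta^{-1}$ satisfies $\theta^2+\theta-1=0$, so $\theta\in\{5,-6\}$ in
$\mathbb{F}_{29}$. By (F2) and Lemma~\ref{lem:trace}(i), $E=2+\theta\in\{7,25\}$, so
$a^2-ab+b^2=3-E\in\{25,7\}$. On the other hand $PR$ and $QR$ have order $3$ or $5$, so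
$a^2,b^2\in\{1,7,25\}$ and $a,b\in\pm\{1,5,6\}$. For $a\ne b$, up to order and common
sign, the values of $a^2-ab+b^2$ modulo $29$ are
\[
\begin{array}{c|ccccccccc}
(a,b)&(1,-1)&(5,-5)&(6,-6)&(1,5)&(1,-5)&(1,6)&(1,-6)&(5,6)&(5,-6)\\ \hline
&3&17&21&21&2&2&14&2&4
\end{array}
\]
and none of them is $7$ or $25$.

\emph{There is an isomorphism $\varphi$ of $G$ onto $\mathrm{PSL}(2,q_0)$ or
$\mathrm{PGL}(2,q_0)$, where $q_0=p^s\ge5$.} Write $q=p^m$. Then $s\mid2m$, and $m$ is
odd since even powers of $p$ are $\equiv1\pmod3$. A Sylow $p$-subgroup $U$ of $G$ is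
elementary abelian, so as above it fixes a unique point of $V$, which $N_G(U)$ also
fixes. By (F5), $|N_G(U)|$ is $q_0(q_0-1)$ or $\frac12q_0(q_0-1)$, and by (F4) it
divides $q(q-1)$, which is prime to $3$. So $q_0\equiv2\pmod3$, $s$ is odd, $s\mid m$,
and $q=q_0^h$ with $h=m/s$ odd.

Suppose $q_0=q$. Then $G$ has index at most $2$ in $\mathrm{PGL}(2,q)$, so
$G\supseteq\mathrm{PSL}(2,q)$ is transitive and $o(R)=0$. The matrices $P,Q,R$ have
determinant $-1$, so they lie in $\mathrm{PSL}(2,q)$ iff $q\equiv1\pmod4$. This gives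
(A) if $q\equiv1\pmod4$, and (B) with $\Pi=V$, $h=1$ if $q\equiv3\pmod4$, in which case
$q\equiv11\pmod{12}$.

Suppose $q_0<q$. Two Sylow $p$-subgroups of $G$ with the same fixed point would lie in
one $p$-group by (F4), so they would coincide. Hence the fixed points of the $q_0+1$
Sylow $p$-subgroups form a set $\Pi$ of size $q_0+1$, and $G$ acts on $\Pi$ as on its
Sylow $p$-subgroups, that is, by (F5), as $\varphi(G)$ on $\mathrm{PG}(1,q_0)$. We claim
that no $g\in G\setminus\{1\}$ fixes a point $i\in V\setminus\Pi$. If $g$ fixes two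
points of $\Pi$, it cannot fix a third point of $V$. If $g$ fixes exactly one point of
$\Pi$, then $g$ has order $p$ by (F1) and (F2) for $q_0$, so it fixes only one point of
$V$. If $g$ fixes no point of $\Pi$, then by (F3) for $q_0$ it is a power of an element
$c\in G$ of order $q_0+1$ or $\frac12(q_0+1)$; this order is at least $3$ and prime to
$p$. Since $h$ is odd, $q\equiv-1\pmod{q_0+1}$, so $\gcd(q_0+1,q-1)$ divides $2$ and the
order of $c$ does not divide $q-1$. By (F2), $c$ is elliptic on $V$, and by (F3) so is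
$g$. This proves the claim.

So $G$ is regular on each orbit outside $\Pi$, these orbits exist and are loop-free,
and the fixed points of $P,Q,R$ lie in $\Pi$. By Lemma~\ref{lem:orbits}(ii), $G$ has a
subgroup $\ker\epsilon$ of index $2$ avoiding $P,Q,R$. By (F5),
$\varphi(G)=\mathrm{PGL}(2,q_0)$ and $\varphi(\ker\epsilon)=\mathrm{PSL}(2,q_0)$. The
involution $\varphi(P)$ has two fixed points on $\mathrm{PG}(1,q_0)$, so it is conjugate
to $\mathrm{diag}(1,-1)$, and it lies outside $\mathrm{PSL}(2,q_0)$; hence $-1$ is a
nonsquare in $\mathbb{F}_{q_0}$. Thus $q_0\equiv3\pmod4$, so $q_0\equiv11\pmod{12}$ and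
$q=q_0^h\equiv3\pmod4$. The $q-q_0$ points outside $\Pi$ form
$\frac{q-q_0}{q_0^3-q_0}\le\nu(q)$ orbits.
\end{proof}

\section{The count}\label{sec:count}

\begin{proof}[Proof of Theorem~\ref{thm:main}, except existence for $q=17,29,41,53$]
By Lemma~\ref{lem:criterion} every incomplete variant has a bad point. By
Corollary~\ref{cor:few} there are at most $(e-1)^2$ such points, and by
Lemma~\ref{lem:orbits}(i) and Proposition~\ref{prop:group} each is bad for at most
$2^{\nu(q)}$ variants. This is the bound in (a). If $q+1=3\cdot2^k$, then $e=3$ and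
Corollary~\ref{cor:few} gives (b).

Since $q+1$ is even, $e-1\le\frac{q-1}2$. Since $q_0\ge11$ in the definition of $\nu$,
we have $q_0^3-q_0\ge1320$ and $\nu(q)<q/1320$. So the proportion of incomplete variants
is at most
\[
\phi(q)=\Bigl(\frac{q-1}2\Bigr)^2\,2^{\,q/1320-(q-5)/6},
\]
which tends to $0$ exponentially fast. We have
$\phi(71)<1225\cdot2^{1/2}/2048<1$, and $\phi$ decreases for $q\ge71$ because its
logarithmic derivative is
$\frac2{q-1}-\bigl(\frac16-\frac1{1320}\bigr)\ln2<\frac2{70}-\frac1{10}<0$. Hence a
complete variant exists for $q\ge71$.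

The admissible $q<71$ are $11,17,23,29,41,47,53,59$. For $q=11,23,47$ we have $e=3$. For
$q=59$ we have $e=15$, $\nu(q)=0$ and $14^2=196<2^9$.
\end{proof}

For $q=17,29,41,53$ the number $\frac{q+1}2$ is odd, so $e=\frac{q+1}2$ is as large as
possible, and $(e-1)^2=64,196,400,676$ exceeds the number $4,16,64,256$ of variants.

\section{The cases $q=17,29,41,53$}\label{sec:four}

Counting fails here, so we list the possible bad points and exclude them one by one.
To keep the list short we look only at variants with an extra symmetry: the symmetry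
adds a constraint on $E$, halves the number of free signs, and identifies the two
matrices with the same trace pair. In this section $q\equiv1\pmod4$, so $-1$ is a
square and $3$ is a nonsquare.

\subsection*{The symmetry $Z$}
Let $Z=\left(\begin{smallmatrix}0&-3\\1&0\end{smallmatrix}\right)$, acting by
$i\mapsto-3/i$. It is an involution without fixed points, and it swaps
$0\leftrightarrow\infty$, $1\leftrightarrow-3$, $-1\leftrightarrow3$. As matrices,
\[
ZP=\begin{pmatrix}0&3\\1&0\end{pmatrix}=-PZ,\qquad
ZQ=\frac12\begin{pmatrix}3&3\\1&-3\end{pmatrix}=-QZ,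
\]
so $Z$ commutes with $P$, $Q$, $\rho$, $S$ in $\mathrm{PGL}(2,q)$ and
$Z(C_i)=C_{Zi}$. A variant $f$ is \emph{$Z$-invariant} if $f\circ Z=f$. We have
$Z(C_i)\ne C_{-i}$: otherwise one of $ZP,ZQ,ZS$ would fix $i$, but $ZP\colon
i\mapsto3/i$ has no fixed point and the other two are conjugate to it under $\rho$. So
$Z$-invariant variants exist: they are given by one free sign on each set
$D_i=C_i\cup Z(C_i)$, with the opposite sign on $-D_i$. The aim of this section is:

\begin{proposition}\label{prop:four}
For $q\in\{17,29,41,53\}$ every $Z$-invariant variant is complete.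
\end{proposition}

With Section~\ref{sec:count} this completes the proof of Theorem~\ref{thm:main}. Put
\[
\Theta=\{t\in\mathbb{F}_q: 4-t^2\text{ is a nonsquare}\}=-\Theta,\qquad
N=3-E=a^2-ab+b^2 .
\]

\begin{lemma}\label{lem:zconstraints}
Let $q\ge17$, $q\equiv 1\pmod 4$, and let $R$ be bad for a $Z$-invariant variant $f$.
Then $a,b\in\Theta$, $E$ is a nonzero square, $E\neq1$, and $N=3-E$ and $N+1=4-E$ are
nonsquares.
\end{lemma}

\begin{proof}
As $-1$ is a square, Lemma~\ref{lem:constraints}(i) gives $a,b\in\Theta$, and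
Lemma~\ref{lem:trace}(i) shows that $E$ is a square; $E\neq0$ and $4-E$ is a nonsquare
by Lemma~\ref{lem:constraints}. If $ZRi=i$, then $Ri=Zi\ne i$, so
$f(Zi)=f(Ri)=-f(i)$, against invariance. So $ZR$ is elliptic. Now
$\operatorname{tr}(ZR)=y-3u$ has square $-4E$ and $\det(ZR)=-3$, so the discriminant
$12-4E=4N$ is a nonsquare. If $E=1$, then $PQR$ has order $3$ by (F2), so $q+1\le18$ by
Lemma~\ref{lem:constraints}(iv); and for $q=17$, $N=2=6^2$ would be a square.
\end{proof}

\begin{lemma}\label{lem:sym}
\begin{itemize}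
\item[(i)] If $R$ is bad for a variant $f$ and has trace pair $(a,b)$, then $f\circ S$
is a variant, which chooses $C_{-i}$ whenever $f$ chooses $C_i$, and the normalized
matrix $-SRS$ is bad for $f\circ S$ and has trace pair $(b,a)$.
\item[(ii)] Let $R_0$ be a normalized matrix with trace pair $(a,b)$ such that no
$Z$-invariant variant is $R_0$-alternating. Then no normalized matrix with trace pair
$\pm(a,b)$ or $\pm(b,a)$ is bad for a $Z$-invariant variant.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The matrix $PQ$ has trace $1$ and determinant $1$, so $(PQ)^2=PQ-I$ and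
$(PQ)^3=-I$. Hence $SPS=PQPQP=-Q$ and $SQS=(PQ)^3P=-P$. If $f$ is $X$-alternating, then
$f\circ S$ is $SXS$-alternating. Conjugation by $S$ interchanges the involutions $P$
and $Q$, so $f\circ S$ is a variant, and it is $SRS$-alternating. Moreover
$\operatorname{tr}(P\cdot(-SRS))=-\operatorname{tr}(SPS\cdot R)=b$ and
$\operatorname{tr}(Q\cdot(-SRS))=-\operatorname{tr}(SQS\cdot R)=a$. So $E$ is unchanged
and $a^2-4$, $b^2-4$ are interchanged, and $SRS$ is bad by
Lemma~\ref{lem:trace}(iii), (F1) and \eqref{eq:miss}.

(ii) Let $R$ be such a matrix, bad for a $Z$-invariant $f$. The matrix $-R$ is the same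
point with the opposite pair, and $f\circ S$ is $Z$-invariant because $S$ and $Z$
commute. So we may assume that $R$ has pair $(a,b)$. Put $R'=-ZRZ^{-1}$. Then
$f=f\circ Z^{-1}$ is $R'$-alternating. From $Z^{-1}PZ=-P$ and $Z^{-1}QZ=-Q$ we get
$\operatorname{tr}(PR')=a$, $\operatorname{tr}(QR')=b$ and
$\operatorname{tr}(PQR')=-\operatorname{tr}(PQR)\neq0$. So $R\neq R'$ are the two
matrices of Lemma~\ref{lem:trace}(ii), and one of them is $R_0$, a contradiction.
\end{proof}

\subsection*{Listing all trace pairs}
For each admissible $N$ we need all solutions of $a^2-ab+b^2=N$ and a way to see that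
a list is complete. The equation has a symmetry group of order $12$, which becomes
visible in the triple $(t_1,t_2,t_3)=(a,-b,b-a)$.

\begin{lemma}\label{lem:triples}
Let $q\equiv1\pmod4$ and let $N$ be a nonsquare. The solutions of $a^2-ab+b^2=N$ are the
pairs $(t_1,-t_2)$, where $(t_1,t_2,t_3)$ runs through the triples with
$t_1+t_2+t_3=0$ and $t_1^2+t_2^2+t_3^2=2N$. Up to order and common sign there is
exactly one such triple of the form $(t,t,-2t)$, and there are exactly $\frac{q-5}{12}$
with distinct entries.
\end{lemma}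

\begin{proof}
For a zero-sum triple, $t_1^2+t_2^2+t_3^2=2(t_1^2+t_1t_2+t_2^2)$, which gives the first
claim. Let $\eta\in\mathbb{F}_{q^2}\setminus\mathbb{F}_q$ be a primitive cube root of
unity; then $\eta^q=\eta^2$ and $a^2-ab+b^2=(a+b\eta)(a+b\eta^2)$ is the norm of
$a+b\eta$. The norm takes each nonzero value $q+1$ times, so there are $q+1$ ordered
triples, permuted by $S_3\times\{\pm1\}$. No entry is $0$, since $t_1=0$ gives
$N=t_2^2$; hence no two entries are opposite. So a triple with distinct entries differs
as a set from its negative and has an orbit of size $12$. A triple with a repeated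
entry is a permutation of $(t,t,-2t)$ with $3t^2=N$. As $N/3$ is a nonzero square, $t$
exists and is unique up to sign, and $t\neq-2t$; these triples form one orbit of size
$6$. The other $q-5$ triples form $\frac{q-5}{12}$ orbits.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:four}]
The nonzero squares are, up to sign,
\[
\begin{array}{ll}
q=17\colon\ 1,2,4,8;& q=41\colon\ 1,2,4,5,8,9,10,16,18,20;\\
q=29\colon\ 1,4,5,6,7,9,13;& q=53\colon\ 1,4,6,7,9,10,11,13,15,16,17,24,25.
\end{array}
\]
Evaluating $4-t^2$ gives $\Theta$, and running through the consecutive nonsquares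
$N,N+1$ with $E=3-N$ a square other than $1$ gives the values of $E$ allowed by
Lemma~\ref{lem:zconstraints}. Table~\ref{tab:data} records these, and the sets $D_i$
with the names $\alpha,\beta,\gamma,\delta$ of the value of $f$ on them; the sets and
their negatives partition the regular points.

\begin{table}[htbp]
\centering\small
\begin{tabular}{c|l|l|l}
$q$&sign: $C_i$ and $Z(C_i)$&$\Theta$ up to sign&$E$\\ \hline
$17$&$\alpha\colon\{2,-6,-5\},\{4,7,-8\}$&$1,3,4,7$&$9,15$\\ \hline
$29$&$\alpha\colon\{2,-10,-5\},\{9,-11,13\}$&$1,4,5,6,8,9,14$&$6,22$\\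
&$\beta\colon\{4,6,-12\},\{-7,14,-8\}$&&\\ \hline
$41$&$\alpha\colon\{2,-14,-5\},\{9,17,19\}$&$1,4,8,10,11,$&$10,16,18,$\\
&$\beta\colon\{4,-8,-16\},\{-11,13,-15\}$&$12,14,16,19,20$&$31,32,33$\\
&$\gamma\colon\{6,18,-10\},\{-7,20,-12\}$&&\\ \hline
$53$&$\alpha\colon\{2,-18,-5\},\{9,-10,25\}$&$1,3,4,5,6,7,12,$&$6,24,25,$\\
&$\beta\colon\{4,-21,-20\},\{-14,24,-15\}$&$14,17,18,19,22,23$&$36,37,38$\\
&$\gamma\colon\{6,8,-23\},\{-7,26,-16\}$&&\\
&$\delta\colon\{11,-17,-12\},\{-13,22,19\}$&&
\end{tabular}
\caption{The free signs of a $Z$-invariant variant, the set $\Theta$, and the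
admissible values of $E$.}\label{tab:data}
\end{table}

For each $E$, Table~\ref{tab:triples} lists the triple $(t,t,-2t)$ and $1,2,3,4$
inequivalent triples with distinct entries for $q=17,29,41,53$. Each is verified by
$t_1+t_2+t_3=0$ and $t_1^2+t_1t_2+t_2^2=N$, and by Lemma~\ref{lem:triples} the lists are
complete. The trace pair of a bad point is, up to order and common sign, a pair
$(t_i,-t_j)$, $i\neq j$, with both entries in $\Theta$; the last column collects these.

\begin{table}[htbp]
\centering\small
\begin{tabular}{c|c|c|p{6.7cm}|p{3.6cm}}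
$q$&$E$&$N$&triples (entries in $\Theta$ in bold)&pairs\\ \hline
$17$&$9$&$11$&$(\mathbf7,\mathbf7,\mathbf3)$; $(2,\mathbf4,-6)$&$(7,-7)$, $(7,-3)$\\
&$15$&$5$&$(8,8,\mathbf1)$; $(2,5,-\mathbf7)$&none\\ \hline
$29$&$6$&$26$&$(12,12,\mathbf5)$; $(2,\mathbf8,-10)$, $(\mathbf6,\mathbf9,\mathbf{14})$
&$(6,-9)$, $(6,-14)$, $(9,-14)$\\
&$22$&$10$&$(10,10,\mathbf9)$; $(2,\mathbf5,-7)$, $(3,\mathbf8,-11)$&none\\ \hline
$41$&$10$&$34$&$(5,5,-\mathbf{10})$; $(\mathbf1,\mathbf{12},-13)$,
$(2,\mathbf{19},\mathbf{20})$, $(9,\mathbf{14},18)$&$(1,-12)$, $(19,-20)$\\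
&$16$&$28$&$(\mathbf8,\mathbf8,-\mathbf{16})$; $(2,\mathbf4,-6)$, $(5,9,-\mathbf{14})$,
$(\mathbf{11},\mathbf{12},18)$&$(16,8)$, $(8,-8)$, $(12,-11)$\\
&$18$&$26$&$(6,6,-\mathbf{12})$; $(2,7,-9)$, $(3,\mathbf{16},-\mathbf{19})$,
$(\mathbf{10},\mathbf{14},17)$&$(16,19)$, $(10,-14)$\\
&$31$&$13$&$(\mathbf{10},\mathbf{10},-\mathbf{20})$; $(\mathbf1,3,-\mathbf4)$,
$(2,15,-17)$, $(5,13,-18)$&$(1,4)$, $(10,-10)$, $(10,20)$\\
&$32$&$12$&$(2,2,-\mathbf4)$; $(\mathbf1,\mathbf{19},-\mathbf{20})$,
$(3,13,-\mathbf{16})$, $(\mathbf8,9,-17)$&$(1,-19)$, $(1,20)$, $(19,20)$\\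
&$33$&$11$&$(\mathbf{20},\mathbf{20},\mathbf1)$; $(2,6,-\mathbf8)$,
$(\mathbf4,7,-\mathbf{11})$, $(5,\mathbf{10},-15)$&$(1,-20)$, $(20,-20)$, $(4,11)$\\
\hline
$53$&$6$&$50$&$(\mathbf{23},\mathbf{23},\mathbf7)$; $(\mathbf1,20,-21)$, $(2,9,-11)$,
$(\mathbf4,10,-\mathbf{14})$, $(13,16,24)$&$(4,14)$, $(7,-23)$, $(23,-23)$\\
&$24$&$32$&$(24,24,\mathbf5)$; $(2,\mathbf{19},-21)$, $(8,10,-\mathbf{18})$,
$(9,\mathbf{14},-\mathbf{23})$, $(15,16,\mathbf{22})$&$(14,23)$\\
&$25$&$31$&$(9,9,-\mathbf{18})$; $(\mathbf1,\mathbf5,-\mathbf6)$, $(2,8,-10)$,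
$(\mathbf3,\mathbf{17},-20)$, $(\mathbf{12},\mathbf{14},-26)$
&$(1,6)$, $(1,-5)$, $(5,6)$, $(3,-17)$, $(12,-14)$\\
&$36$&$20$&$(25,25,\mathbf3)$; $(\mathbf1,8,-9)$, $(2,20,-\mathbf{22})$,
$(\mathbf6,21,26)$, $(16,\mathbf{18},\mathbf{19})$&$(18,-19)$\\
&$37$&$19$&$(\mathbf{17},\mathbf{17},\mathbf{19})$; $(2,\mathbf3,-\mathbf5)$,
$(\mathbf4,20,-24)$, $(8,13,-21)$, $(\mathbf{12},15,26)$
&$(3,5)$, $(17,-17)$, $(17,-19)$\\
&$38$&$18$&$(\mathbf{18},\mathbf{18},\mathbf{17})$; $(\mathbf1,24,-25)$,
$(2,10,-\mathbf{12})$, $(\mathbf4,16,-20)$, $(\mathbf6,13,-\mathbf{19})$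
&$(18,-17)$, $(18,-18)$, $(6,19)$
\end{tabular}
\caption{All zero-sum triples with sum of squares $2N$, up to order and sign, and the
resulting trace pairs.}\label{tab:triples}
\end{table}

By Lemma~\ref{lem:sym}(ii) it suffices to give, for each listed pair $(a,b)$, one
matrix $R=[x,y,u]$ with $x^2+uy=1$, $2x=a$, $a-3u-y=2b$, for which no $Z$-invariant $f$
is $R$-alternating. Tables~\ref{tab:small} and~\ref{tab:53} do this. An entry $i\to j$
means $R(i)=\frac{xi+y}{ui-x}=j$, so that $f(j)=-f(i)$; at a fixed point $f=+$. Recall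
$f(\infty)=f(0)=f(1)=f(-3)=+$, $f(-1)=f(3)=-$, and $f(-i)=-f(i)$ for regular $i$.

We write out the first row. For $q=17$ and $R=[-5,7,-1]$ we have $x^2+uy=25-7=1$,
$2x=-10=7=a$ and $a-3u-y=3=2\cdot(-7)$. Next $R(\infty)=x/u=5$, so $f(5)=-$; since
$f(5)=-f(-5)=-\alpha$, this gives $\alpha=+$. And $R(1)=\frac{2}{4}=-8$, so
$\alpha=f(-8)=-$. These are incompatible. Every other row is read in the same way and
ends in a contradiction.
\end{proof}

\begin{table}[htbp]
\centering\small
\begin{tabular}{c|c|c|l}
$q$&$(a,b)$&$R$&contradiction\\ \hline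
$17$&$(7,-7)$&$[-5,7,-1]$&$\infty\to5$: $\alpha=+$;\ $1\to-8$: $\alpha=-$\\
&$(7,-3)$&$[-5,-7,1]$&$\infty\to-5$: $\alpha=-$;\ $1\to-2$: $\alpha=+$\\ \hline
$29$&$(6,-9)$&$[3,-8,1]$&$0\to-7$: $\beta=-$;\ $4$ fixed: $\beta=+$\\
&$(6,-14)$&$[3,8,-1]$&$\infty\to-3$, both $+$\\
&$(9,-14)$&$[-10,13,8]$&$\infty\to6$: $\beta=-$;\ $-12$ fixed: $\beta=+$\\ \hline
$41$&$(1,-12)$&$[-20,13,4]$&$\infty\to-5$: $\alpha=-$;\ $1\to-2$: $\alpha=+$\\
&$(19,-20)$&$[-11,-11,-4]$&$1\to-9$: $\alpha=+$;\ $-3\to17$: $\alpha=-$\\
&$(16,8)$&$[8,-5,-12]$&$\infty\to13$: $\beta=-$;\ $0\to16$: $\beta=+$\\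
&$(8,-8)$&$[4,7,-8]$&$\infty\to20$: $\gamma=-$;\ $1\to-18$: $\gamma=+$\\
&$(12,-11)$&$[6,-19,4]$&$\infty\to-19$: $\alpha=+$;\ $1\to-14$: $\alpha=-$\\
&$(16,19)$&$[8,-19,-1]$&$\infty\to-8$: $\beta=-$;\ $0\to-13$: $\beta=+$\\
&$(10,-14)$&$[5,11,9]$&$\infty\to-4$: $\beta=+$;\ $1\to4$: $\beta=-$\\
&$(1,4)$&$[-20,1,11]$&$\infty\to-13$: $\beta=+$;\ $-3\to-11$: $\beta=-$\\
&$(10,-10)$&$[5,-10,-14]$&$0\to2$: $\alpha=-$;\ $1\to-17$: $\alpha=+$\\
&$(10,20)$&$[5,10,14]$&$1\to-12$: $\gamma=-$;\ $-3\to-6$: $\gamma=+$\\
&$(1,-19)$&$[-20,-4,-13]$&$1\to20$: $\gamma=-$;\ $-3\to-6$: $\gamma=+$\\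
&$(1,20)$&$[-20,4,13]$&$1\to2$: $\alpha=-$;\ $-3\to-12$: $\gamma=-$;\ $14\to10$, both
$+$\\
&$(19,20)$&$[-11,7,18]$&$\infty\to-12$: $\gamma=-$;\ $0\to-18$: $\gamma=+$\\
&$(1,-20)$&$[-20,-7,16]$&$\infty\to9$: $\alpha=-$;\ $0\to14$: $\alpha=+$\\
&$(20,-20)$&$[10,-4,-6]$&$0\to-16$: $\beta=-$;\ $1\to15$: $\beta=+$\\
&$(4,11)$&$[2,-16,13]$&$\infty\to-3$, both $+$
\end{tabular}
\caption{Exclusion of the trace pairs for $q=17,29,41$.}\label{tab:small}
\end{table}

\begin{table}[htbp]
\centering\small
\begin{tabular}{c|c|l}
$(a,b)$&$R$&contradiction\\ \hline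
$(4,14)$&$[2,-22,17]$&$\infty\to-3$, both $+$\\
$(7,-23)$&$[-23,-10,21]$&$\infty\to9$: $\alpha=-$;\ $0\to18$: $\alpha=+$\\
$(23,-23)$&$[-15,-2,6]$&$\infty\to24$: $\beta=-$;\ $0\to14$: $\beta=+$\\
$(14,23)$&$[7,17,19]$&$1\to2$: $\alpha=-$;\ $-3\to10$: $\alpha=+$\\
$(1,6)$&$[-26,12,10]$&$0\to-24$: $\beta=+$;\ $1\to-21$: $\beta=-$\\
$(1,-5)$&$[-26,23,-4]$&$0\to7$: $\gamma=+$;\ $-3\to18$: $\alpha=+$;\ $9\to-16$, both
$+$\\
$(5,6)$&$[-24,14,-7]$&$1\to15$: $\beta=+$;\ $-4$ fixed: $\beta=-$\\
$(3,-17)$&$[-25,-17,18]$&$\infty\to-22$: $\delta=+$;\ $1\to-17$: $\delta=-$\\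
$(12,-14)$&$[6,11,-8]$&$0\to7$: $\gamma=+$;\ $1\to-5$: $\alpha=-$;\ $-2\to-16$, both
$+$\\
$(18,-19)$&$[9,-4,20]$&$\infty\to19$: $\delta=-$;\ $11$ fixed: $\delta=+$\\
$(3,5)$&$[-25,19,9]$&$\infty\to9$: $\alpha=-$;\ $0\to5$: $\alpha=+$\\
$(17,-17)$&$[-18,-5,1]$&$0\to-15$: $\beta=-$;\ $1\to-4$: $\beta=+$\\
$(17,-19)$&$[-18,5,-1]$&$1\to-7$: $\gamma=-$;\ $-3\to23$: $\gamma=+$\\
$(18,-17)$&$[9,-16,5]$&$1\to15$: $\beta=+$;\ $-3\to4$: $\beta=-$\\
$(18,-18)$&$[9,16,-5]$&$0\to10$: $\alpha=+$;\ $1\to2$: $\alpha=-$\\
$(6,19)$&$[3,-5,-9]$&$-1\to-19$: $\delta=-$;\ $-12$ fixed: $\delta=+$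
\end{tabular}
\caption{Exclusion of the trace pairs for $q=53$.}\label{tab:53}
\end{table}

\section{When all variants are complete}\label{sec:compl}

Part (a) of Theorem~\ref{thm:compl} asks for more than a count: bad points must not
exist at all. By \eqref{eq:walk}, $f$ is almost invariant under an element given by a
short even word, since such a word meets few loops. If every element of
$\mathrm{PSL}(2,q_0)$ is a short even word, then $f$ is almost invariant under a
transitive group, hence almost constant; but $f$ takes both signs almost equally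
often. Short words come from the product theorem, due to Helfgott for prime fields,
Dinai, and Pyber and Szab\'o \cite{ps}.

\begin{theorem}[Product theorem]\label{thm:product}
There is an absolute $\varepsilon>0$ such that for every generating set $A$ of
$\mathrm{PSL}(2,q)$, $q>3$, either $A^3=\mathrm{PSL}(2,q)$ or
$|A^3|\ge|A|^{1+\varepsilon}$.
\end{theorem}

Here $A^n$ is the set of products of $n$ elements of $A$.

\begin{proof}[Proof of Theorem~\ref{thm:compl}(a)]
Let $R$ be bad for $f$. Take $q_0$ and $\Pi$ from Proposition~\ref{prop:group}, with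
$q_0=q$ and $\Pi=V$ in case (A). Let $H\le G$ be the subgroup of elements represented
by words of even length; it has index at most $2$. In case (A), $H=G$ because $G$ is
simple. In case (B), $\varphi(H)\subseteq\mathrm{PSL}(2,q_0)$ because
$\varphi(P),\varphi(Q),\varphi(R)$ lie outside this subgroup of index $2$, and equality
holds by the index. In both cases $H\cong\mathrm{PSL}(2,q_0)$ is transitive on $\Pi$.

Let $A=\{XY:X,Y\in\{P,Q,R\}\}$. It generates $H$ and contains the distinct elements
$1,PQ,QP$. Since $1\in A$, the sets $A^{3^j}$ increase with $j$ and generate $H$. If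
$A^{3^J}\ne H$, Theorem~\ref{thm:product} applied $J$ times gives
$|A^{3^J}|\ge3^{(1+\varepsilon)^J}$, which is impossible once
$3^{(1+\varepsilon)^J}\ge q_0^3>|H|$. Take the least such $J$. Then
$(1+\varepsilon)^{J-1}<3\log_3q_0$, and every $g\in H$ is represented by a word of even
length
\[
L=2\cdot3^J\le6\,(3\log_3q_0)^{c},\qquad c=\frac{\ln3}{\ln(1+\varepsilon)} .
\]
Such a word meets a loop for at most $2L$ starting points, so $f(gi)=f(i)$ for all but
at most $2L$ points $i\in\Pi$, and
\[
\sum_{i\in\Pi}f(gi)f(i)\ \ge\ q_0+1-4L\qquad(g\in H).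
\]
By transitivity, for fixed $i$ the average of $f(gi)$ over $g\in H$ is the mean of $f$
on $\Pi$. So the average of the left side is
$\frac1{q_0+1}\bigl(\sum_\Pi f\bigr)^2$. The $2$-cycles of $P$ on $\Pi$ contribute $0$
to $\sum_\Pi f$ and its two fixed points contribute $2$. Hence
$q_0+1-4L\le\frac4{q_0+1}<1$, so $q_0<24\,(3\log_3q_0)^c$, which forces $q_0\le q_*$ for
an absolute constant $q_*$. If $q>q_*$, then $q_0<q$, so we are in case (B) with
$h\ge3$.
\end{proof}

Part (b) is a converse to case (B) of Proposition~\ref{prop:group}: a bad point over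
the subfield stays bad for a suitable extension of the sign function.

\begin{proof}[Proof of Theorem~\ref{thm:compl}(b)]
Let $q=q_0^h$ with $h$ odd; then $q\equiv2\pmod3$. Let $R$ over $\mathbb{F}_{q_0}$ be
bad for the variant $f_0$ on $V_0=\mathrm{PG}(1,q_0)\subseteq V$, and let
$G=\langle P,Q,R\rangle\le\mathrm{PGL}(2,q_0)$. Let $\epsilon$ be the homomorphism
$\mathrm{PGL}(2,q_0)\to\{\pm1\}$ with kernel $\mathrm{PSL}(2,q_0)$. The matrices $P,Q,R$
have determinant $-1$, a nonsquare since $q_0\equiv3\pmod4$, so $\epsilon=-1$ on them.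
A point of $V\setminus V_0$ fixed by some $1\neq g\in\mathrm{PGL}(2,q_0)$ would be a
root of a nonzero polynomial of degree at most $2$ over $\mathbb{F}_{q_0}$, while
$\mathbb{F}_{q_0^2}\cap\mathbb{F}_q=\mathbb{F}_{q_0}$ as $h$ is odd. So $G$ acts freely
on $V\setminus V_0$. Choose a point $i_0$ in each $G$-orbit there, put
$f(gi_0)=\epsilon(g)$ for $g\in G$, and put $f=f_0$ on $V_0$. Then $f$ is $P$-, $Q$- and
$R$-alternating, so it is a variant over $\mathbb{F}_q$ by Lemma~\ref{lem:variants}.
The point $R$ is still external and off $\overline{PQ}$. The discriminants $a^2-4$ and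
$b^2-4$ stay nonsquares in the odd-degree extension $\mathbb{F}_q$, so $\overline{PR}$
and $\overline{QR}$ still miss the conic. By Lemma~\ref{lem:criterion} the variant $f$
is incomplete.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(c)]
Let $q=17$. Since $Z(C_2)=C_4$, the variants choosing $C_2,C_4$ or $C_{-2},C_{-4}$ are
$Z$-invariant, hence complete by Proposition~\ref{prop:four}. The variant choosing
$C_{-2},C_4$ is incomplete by Example~\ref{ex:17} and Lemma~\ref{lem:criterion}, and
then the variant choosing $C_2,C_{-4}$ is incomplete by Lemma~\ref{lem:sym}(i).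
\end{proof}

\begin{thebibliography}{9}

\bibitem{caps}
\emph{On sizes of complete caps in projective spaces $\mathrm{PG}(n,q)$ and arcs in
planes $\mathrm{PG}(2,q)$},
\texttt{https://typeset.io/pdf/on-sizes-of-complete-caps-in-projective-}\linebreak[0]\texttt{spaces-pg-n-q-and-uo9zo675pg.pdf}

\bibitem{huppert}
Huppert, \emph{Endliche Gruppen I}.

\bibitem{ps}
Pyber and Szab\'o, \emph{J. AMS} \textbf{29} (2016).

\end{thebibliography}
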